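# Maps preserving the local spectral radius of products at a fixed vector

## 1. Local spectral radius, local spectrum, rank-one and semilinear operators

Throughout, $X$ and $Y$ are complex Banach spaces, $\mathcal L(X)$ and $\mathcal L(Y)$ are the algebras of bounded linear operators on them, and $x_0\in X$, $y_0\in Y$ are fixed nonzero vectors. The dual of $X$ is $X^*$. We write $\mathbb T=\{z\in\mathbb C:|z|=1\}$ and $\mathbb C^*=\mathbb C\setminus\{0\}$. For vectors $u,v$ we write $v\in\mathbb C^*u$ (resp. $v\in\mathbb Tu$) if $v=su$ with $s\neq0$ (resp. $|s|=1$); for $u=0$ this says $v=0$.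

**Definition 1 (local spectral radius).** For $T\in\mathcal L(X)$ and $x\in X$,
$$\mathrm r_T(x)=\limsup_{n\to\infty}\|T^nx\|^{1/n}.$$

*Example.* On $\mathbb C^2$ let $T=\operatorname{diag}(2,1)$. Then $T^n(1,1)=(2^n,1)$ and $T^n(0,1)=(0,1)$, so $\mathrm r_T((1,1))=2$ and $\mathrm r_T((0,1))=1$. The vector sees only the part of $T$ that it meets.

**Definition 2 (local spectrum).** The local resolvent set $\rho_T(x)$ is the set of all $\lambda\in\mathbb C$ having an open neighborhood $U$ and an analytic $f:U\to X$ with $(T-\mu)f(\mu)=x$ for all $\mu\in U$. The local spectrum is $\sigma_T(x)=\mathbb C\setminus\rho_T(x)$. Put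
$$\mathrm s_T(x)=\max\{|\lambda|:\lambda\in\sigma_T(x)\}\qquad(=0\text{ if }\sigma_T(x)=\emptyset).$$

The maximum exists: $\rho_T(x)$ is open, and outside the usual spectrum $\sigma(T)$ the function $f(\mu)=(T-\mu)^{-1}x$ works, so $\sigma_T(x)$ is closed and contained in the compact set $\sigma(T)$.

*Example.* The local spectrum can be empty, and $\mathrm s$ can differ from $\mathrm r$. On $\ell^2$ with basis $e_0,e_1,\dots$ let $B$ be the backward shift ($Be_0=0$, $Be_n=e_{n-1}$) and $V$ the forward shift, so $BV=I$. Let $0<a<1$ and $x=\sum_n a^ne_n$; then $Bx=ax$, so $\mathrm r_B(x)=a$. For $\mu\ne a$ the function $x/(a-\mu)$ solves $(B-\mu)f(\mu)=x$. For $|\mu|<1$ put $f(\mu)=V(I-\mu V)^{-1}x$, which is analytic; since $(B-\mu)V=I-\mu V$, again $(B-\mu)f(\mu)=x$. So every point of $\mathbb C$ lies in $\rho_B(x)$, that is, $\sigma_B(x)=\emptyset$ and $\mathrm s_B(x)=0<a=\mathrm r_B(x)$.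

**Definition 3 (rank-one operators).** For $x\in X$, $f\in X^*$, the operator $x\otimes f$ is $z\mapsto f(z)x$.

*Example.* On $\mathbb C^2$, if $f$ is the first coordinate, then $e_2\otimes f$ is the matrix unit with a single $1$ in row $2$, column $1$. In general, for $T,S\in\mathcal L(X)$,
$$T(x\otimes f)=Tx\otimes f,\qquad (x\otimes f)S=x\otimes(f\circ S).$$

**Definition 4 (semilinear maps).** Let $\tau$ be a field automorphism of $\mathbb C$. An additive map $A$ between complex vector spaces is $\tau$-semilinear if $A(tx)=\tau(t)Ax$. Linear means $\tau=\mathrm{id}$; conjugate-linear means $\tau(t)=\bar t$.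

If $A$ is a $\tau$-semilinear bijection and $T$ is linear, then $A^{-1}$ is $\tau^{-1}$-semilinear, $ATA^{-1}$ is linear, and $A(cT)A^{-1}=\tau(c)\,ATA^{-1}$.

*Example.* On $\mathbb C^n$ let $A(x_1,\dots,x_n)=(\tau(x_1),\dots,\tau(x_n))$. For a matrix $T=(t_{ij})$ we get $(ATA^{-1}y)_i=\tau\big(\sum_jt_{ij}\tau^{-1}(y_j)\big)=\sum_j\tau(t_{ij})y_j$, so $ATA^{-1}$ is $T$ with $\tau$ applied to each entry. It is a textbook fact, using the axiom of choice, that the automorphism of $\mathbb Q(\sqrt2)$ with $\sqrt2\mapsto-\sqrt2$ extends to a field automorphism of $\mathbb C$. So there are automorphisms besides the identity and conjugation; they are discontinuous, because a continuous automorphism fixes $\mathbb Q$, hence $\mathbb R$, and sends $i$ to $\pm i$.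

We use the following textbook facts.

* *Hahn–Banach.* If $x\notin\operatorname{span}(x_1,\dots,x_m)$, there is $f\in X^*$ with $f(x)=1$ and $f(x_j)=0$ for all $j$. Hence for independent $x_1,\dots,x_m$ there is $f\in X^*$ taking prescribed values on them.
* *Avoiding hyperplanes.* If $u_1,\dots,u_m\in X$ are nonzero, some $f\in X^*$ has $f(u_j)\neq0$ for all $j$, since $X^*$ is not a finite union of proper subspaces.
* *Uniform boundedness.* A subset of a Banach space on which every bounded functional is bounded is norm bounded.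
* *Open mapping.* A bounded real-linear bijection between Banach spaces has bounded inverse.

## 2. Products at a fixed vector: the problem, dimension one, and the theorems

The starting point is a theorem of Bourhim and Mashreghi: a map $\varphi$ (not assumed linear) from $\mathcal L(X)$ onto $\mathcal L(Y)$ satisfies $\sigma_{\varphi(T)\varphi(S)}(y_0)=\sigma_{TS}(x_0)$ for all $T,S\in\mathcal L(X)$ if and only if there is a bijective bounded linear mapping $A$ from $X$ into $Y$ with $Ax_0=y_0$ and either $\varphi(T)=ATA^{-1}$ for all $T$ or $\varphi(T)=-ATA^{-1}$ for all $T$.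

The problem, taken from the article "Linear Maps Preserving Matrices of Local Spectral Radius Zero at a Fixed Vector", is what happens when we remember only the radius: determine all maps $\varphi$ (not assumed linear) from $\mathcal L(X)$ onto $\mathcal L(Y)$ with
$$\mathrm r_{\varphi(T)\varphi(S)}(y_0)=\mathrm r_{TS}(x_0)\qquad(T,S\in\mathcal L(X)).\tag{1}$$

**Dimension one.** Let $X=Y=\mathbb C$. Operators are scalars and $\mathrm r_t(x_0)=|t|$. Condition (1) reads $|\varphi(t)\varphi(s)|=|ts|$. Taking $s=t$ gives $|\varphi(t)|=|t|$, and this suffices. So $\varphi(t)=c(t)t$ with $c$ an arbitrary function into $\mathbb T$, subject only to surjectivity: $\varphi$ must map each circle around $0$ onto itself. No global sign survives; the phase depends on the operator. The map $\varphi(t)=\bar t$ occurs as well. It can be read as $c(t)t$ with $c(t)=\bar t/t$, or as conjugation by the conjugate-linear map $z\mapsto\bar z$ with $c=1$, so in dimension one the description is not unique.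

**Operator-dependent phases in any dimension.** Let $X=Y$, $x_0=y_0$, and let $\varphi(T)=iT$ if $T\in\mathbb TI$ and $\varphi(T)=T$ otherwise. This is onto, because $\mathbb TI$ is mapped onto itself. Since $\varphi(T)\varphi(S)$ is a unimodular multiple of $TS$, (1) holds. But $\varphi(I)=iI$ is neither $AIA^{-1}$ nor $-AIA^{-1}$. Also $\varphi(2I)=2I\neq2iI=\varphi(I)+\varphi(I)$, so $\varphi$ is not additive.

**Conjugation.** Let $X=Y=\mathbb C^2$, $x_0=y_0=e_1$, let $J$ be coordinatewise conjugation and $\varphi(T)=JTJ$, the matrix with conjugated entries. Then $(\varphi(T)\varphi(S))^ne_1=J(TS)^nJe_1=J(TS)^ne_1$ has the same Euclidean norm as $(TS)^ne_1$, so (1) holds. This is not of the form $c(T)BTB^{-1}$ with $B$ linear and $|c(T)|=1$: for $T=\operatorname{diag}(1,2i)$ the eigenvalues of $\varphi(T)$ are $1,-2i$, those of $cBTB^{-1}$ are $c,2ic$; comparing moduli forces $c=1$, and then $2i=-2i$, which is false.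

The first theorem says that these two effects are all there is.

**Theorem 1.** A map $\varphi$ from $\mathcal L(X)$ onto $\mathcal L(Y)$ satisfies (1) if and only if there are a bounded bijection $A:X\to Y$, linear or conjugate-linear, with $Ax_0=y_0$, and a function $c:\mathcal L(X)\to\mathbb T$ such that
$$\varphi(T)=A\,(c(T)T)\,A^{-1}\qquad(T\in\mathcal L(X)),$$
so that $\varphi(T)=c(T)ATA^{-1}$ or $\varphi(T)=\overline{c(T)}ATA^{-1}$. The function $c$ is arbitrary except for what surjectivity of $\varphi$ means: for each $T\ne0$ the map $t\mapsto t\,c(tT)$ sends $\mathbb T$ onto $\mathbb T$. If $\dim X\ge2$, then $A$ is unique, and so is $c$ on $\mathcal L(X)\setminus\{0\}$.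

One can ask for even less, that only the vanishing of the radius is preserved.

**Theorem 2.** A map $\varphi$ from $\mathcal L(X)$ onto $\mathcal L(Y)$ satisfies
$$\mathrm r_{\varphi(T)\varphi(S)}(y_0)=0\iff\mathrm r_{TS}(x_0)=0\qquad(T,S\in\mathcal L(X))\tag{2}$$
if and only if $\varphi(T)=A(c(T)T)A^{-1}$ for some $c:\mathcal L(X)\to\mathbb C^*$ with $T\mapsto c(T)T$ onto $\mathcal L(X)$, and some $\tau$-semilinear bijection $A:X\to Y$ with $Ax_0=y_0$, where: if $\dim X=\infty$, then $\tau$ is the identity or conjugation and $A$ is bounded; if $\dim X<\infty$, then $\tau$ may be any field automorphism of $\mathbb C$.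

*Example.* Let $X=Y=\mathbb C^2$, $x_0=y_0=e_1$, let $\tau$ be an automorphism with $\tau(\sqrt2)=-\sqrt2$, and let $\varphi$ apply $\tau$ to all matrix entries. By Theorem 2 it satisfies (2). It fails (1): for $T=(1+\sqrt2)I$ and $S=I$ the radii are $1+\sqrt2$ for $TS$ and $\sqrt2-1$ for $\varphi(T)\varphi(S)$.

**Theorem 3.** Theorem 1 remains true with $\mathrm r$ replaced by $\mathrm s$ in (1). The necessity part of the Bourhim–Mashreghi theorem follows from this.

## 3. Three properties shared by $\mathrm r$ and $\mathrm s$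

To prove Theorems 1 and 3 together we isolate what is used about the radii. From now until the end of Section 9, $\varrho$ denotes one of $\mathrm r,\mathrm s$, the same one throughout. The only facts about $\varrho$ that we use are these three, and the same facts for $(Y,y_0)$.

* (P1) $\varrho_{cF}(x_0)=|c|\,\varrho_F(x_0)$ for $F\in\mathcal L(X)$, $c\in\mathbb C^*$.
* (P2) For $F=u\otimes h$: $\varrho_F(x_0)=|h(u)|$ if $h(x_0)\ne0$, and $\varrho_F(x_0)=0$ if $h(x_0)=0$.
* (P3) If $A:X\to Y$ is a bounded linear or conjugate-linear bijection with $Ax_0=y_0$, then $\varrho_{AFA^{-1}}(y_0)=\varrho_F(x_0)$ for $F\in\mathcal L(X)$.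

**Proof for $\mathrm r$.** (P1) is clear. For (P2), $F^nx_0=h(x_0)h(u)^{n-1}u$ for $n\ge1$. If $h(x_0)\neq0\neq h(u)$, then $u\ne0$ and the $n$-th root of the norm tends to $|h(u)|$; if $h(x_0)=0$ or $h(u)=0$, then $F^nx_0=0$ for $n\ge2$. For (P3), $A$ is a bounded real-linear bijection, so $A^{-1}$ is bounded, and $\|(AFA^{-1})^ny_0\|=\|AF^nx_0\|$ lies between $\|A^{-1}\|^{-1}\|F^nx_0\|$ and $\|A\|\,\|F^nx_0\|$. Constants disappear under $n$-th roots.

**Proof for $\mathrm s$.** (P1): if $(F-\mu)f(\mu)=x_0$ near $\mu_0$, then $(cF-\nu)\,c^{-1}f(\nu/c)=x_0$ for $\nu$ near $c\mu_0$. So $c\rho_F(x_0)\subseteq\rho_{cF}(x_0)$, and by symmetry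
$$\sigma_{cF}(x_0)=c\,\sigma_F(x_0)\qquad(c\neq0).\tag{3}$$

(P3): if $(F-\mu)f(\mu)=x_0$ and $A$ is linear, then $(AFA^{-1}-\mu)Af(\mu)=Ax_0=y_0$ and $Af$ is analytic; by symmetry $\sigma_{AFA^{-1}}(y_0)=\sigma_F(x_0)$. If $A$ is conjugate-linear, then $(AFA^{-1}-\bar\mu)Af(\mu)=A(F-\mu)f(\mu)=y_0$. The function $\nu\mapsto Af(\bar\nu)$ is analytic, because $f(\mu)=\sum a_n(\mu-\mu_0)^n$ gives $Af(\bar\nu)=\sum(\nu-\bar\mu_0)^nAa_n$. By symmetry $\sigma_{AFA^{-1}}(y_0)=\overline{\sigma_F(x_0)}$. In both cases, writing $\tau$ for the identity or conjugation according to $A$,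
$$\sigma_{AFA^{-1}}(y_0)=\tau\big(\sigma_F(x_0)\big).\tag{4}$$

(P2): since $F^2=h(u)F$, we have $\sigma_F(x_0)\subseteq\sigma(F)\subseteq\{0,h(u)\}$. If $h(u)=0$, then $\mathrm s_F(x_0)=0$. If $h(x_0)=0$, then $Fx_0=0$, so $(F-\mu)(-x_0/\mu)=x_0$ for $\mu\ne0$; hence $\sigma_F(x_0)\subseteq\{0\}$ and $\mathrm s_F(x_0)=0$. If $h(x_0)\ne0\ne h(u)$, apply $h$ to $(F-\mu)f(\mu)=x_0$: this gives $(h(u)-\mu)\,h(f(\mu))=h(x_0)\neq0$, impossible at $\mu=h(u)$. Hence
$$h(u)\text{ is the only nonzero element of }\sigma_F(x_0)\qquad(F=u\otimes h,\ h(x_0)\neq0\neq h(u)),\tag{5}$$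
and $\mathrm s_F(x_0)=|h(u)|$. $\square$

Applying (P2) to $T(x\otimes f)=Tx\otimes f$ and $(x\otimes f)S=x\otimes(f\circ S)$ we get our two computing tools:
$$\varrho_{T(x\otimes f)}(x_0)=\begin{cases}|f(Tx)|&f(x_0)\neq0\\0&f(x_0)=0,\end{cases}\tag{6}$$
$$\varrho_{(x\otimes f)S}(x_0)=\begin{cases}|f(Sx)|&f(Sx_0)\neq0\\0&f(Sx_0)=0,\end{cases}\qquad\varrho_{(x_0\otimes f)S}(x_0)=|f(Sx_0)|.\tag{7}$$
The last formula has no case distinction. That makes the operators $x_0\otimes f$ special.

## 4. What the local spectrum gives and moduli do not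

Suppose we already knew that $\varphi$ sends operators $x_0\otimes f$ to operators $y_0\otimes\gamma(f)$, with $\gamma:X^*\to Y^*$ onto (Section 7 proves this). Fix $f_0\in X^*$ with $f_0(x_0)=1$ and set $b(x)=\varphi(x\otimes f_0)y_0$.

The natural approach is as follows. If $\varphi$ preserves the local spectrum of products, then (5) applied to $(x_0\otimes f)S=x_0\otimes(f\circ S)$ and its image says $\gamma(f)(\varphi(S)y_0)=f(Sx_0)$: if one side is nonzero it is the unique nonzero element of its local spectrum, so the other side equals it. With $S=x\otimes f_0$ this is $\gamma(f)(b(x))=f(x)$. Then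
$$\gamma(f)\big(b(x+y)\big)=f(x)+f(y)=\gamma(f)\big(b(x)+b(y)\big)\qquad\text{for all }f,$$
and since $\gamma$ is onto, $b$ is additive; homogeneity follows in the same way. A linear map has appeared.

With the radius we get from (7) only $|\gamma(f)(b(x))|=|f(x)|$, and the displayed line stops working: moduli do not add. The failure is real. On $X=Y=\mathbb C^2$ let $\gamma$ be the identity, $b(x)=ix$ for $x\in\mathbb C^*e_1$ and $b(x)=x$ otherwise. Both maps are onto and $|\gamma(f)(b(x))|=|f(x)|$, but $b(e_1+e_2)=e_1+e_2$ while $b(e_1)+b(e_2)=ie_1+e_2$; these are not even parallel. This is what must be expected: if $\varphi(T)=A(c(T)T)A^{-1}$ with $A$ linear, then $b(x)=c(x\otimes f_0)Ax$, with an uncontrolled phase for each $x$.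

The way past this point has two parts. First, we extract from $\varphi$ only information that is blind to scalar factors, namely zeros: $\varrho_{TS}(x_0)=0$ does not change if $T$ is multiplied by a nonzero scalar. This yields $\gamma$, $b$ and the relation $\varphi(T)b(x)\in\mathbb C^*b(Tx)$. Second, we correct the phases of $b$, all at once, so that it becomes linear or conjugate-linear. For this one vector $e$ is kept fixed, and the phase of $b(h)$ is tied to that of $b(e)$ by looking at $b(e+h)$.

## 5. Functionals not vanishing at $x_0$, and proportional vectors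

Formula (6) carries information only for $f$ in
$$D=\{f\in X^*:f(x_0)\neq0\}.$$
For $X=\mathbb C^2$, $x_0=e_1$ these are the functionals $(z_1,z_2)\mapsto\alpha z_1+\beta z_2$ with $\alpha\ne0$. Write $u^\perp=\{f\in X^*:f(u)=0\}$.

**Density.** If $u=0$ or $u\notin\mathbb Cx_0$, then $D\cap u^\perp$ is dense in $u^\perp$. In particular ($u=0$) $D$ is dense in $X^*$.

Indeed $x_0\notin\mathbb Cu$, so by Hahn–Banach there is $g_1\in u^\perp$ with $g_1(x_0)\neq0$. For $g\in u^\perp$, $g+\varepsilon g_1\in D\cap u^\perp$ for all small $\varepsilon\ne0$. For $u\in\mathbb C^*x_0$ the claim fails completely, since then $D\cap u^\perp=\emptyset$; this exceptional direction will need care twice.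

**Lemma 1.**

(a) If $M,T$ are linear and $Mx\in\mathbb CTx$ for all $x$, then $M=cT$ with $c\in\mathbb C$. If $Mx\in\mathbb C^*Tx$ for all $x$, one can take $c\neq0$.

(b) If $|g(u)|=|g(v)|$ for all $g$ in the dual, then $v\in\mathbb Tu$. If $g(u)=0\Leftrightarrow g(v)=0$ for all $g$ in the dual, then $v\in\mathbb C^*u$.

(c) If $u,v\in X$ and $f(u)=0\Leftrightarrow f(v)=0$ for all $f\in D$, then $v\in\mathbb C^*u$.

**Proof of (a).** We have $\ker T\subseteq\ker M$. If $T=0$, then $M=0$ and $c=1$ works. If $T$ has rank one, $Tz=f(z)x$ with a nonzero linear functional $f$, then $M$ has range in $\mathbb Cx$ and kernel containing $\ker f$, so $M=cT$. If $\operatorname{rank}T\geq2$, write $Mz=\lambda(z)Tz$ when $Tz\ne0$. If $Tz,Tw$ are independent, then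
$$\lambda(z+w)(Tz+Tw)=M(z+w)=\lambda(z)Tz+\lambda(w)Tw$$
gives $\lambda(z)=\lambda(z+w)=\lambda(w)$. If $Tz,Tw$ are dependent and nonzero, pick $v$ with $Tv\notin\mathbb CTz$; then $\lambda(z)=\lambda(v)=\lambda(w)$. So $\lambda$ is constant. For the last claim with $T\ne0$, evaluate at a point $x$ where $Tx\neq0$: there $Mx\ne0$.

**Proof of (b).** In both cases $u^\perp=v^\perp$. If $u=0$, then every functional kills $v$ and $v=0$; likewise with the roles exchanged. If both are nonzero and $v\notin\mathbb Cu$, Hahn–Banach gives $g$ with $g(u)=0$, $g(v)\ne0$, a contradiction. So $v=su$ with $s\neq0$. In the first case, if $u\neq0$, evaluation at $g$ with $g(u)\ne0$ gives $|s|=1$.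

**Proof of (c).** Suppose $u=0$ or $u\notin\mathbb Cx_0$. Every $f\in D\cap u^\perp$ kills $v$; by density $u^\perp\subseteq v^\perp$, so $v\in\mathbb Cu$. If $u\neq0$, then $v\neq0$: otherwise every $f\in D$ would kill $u$, and $D$ is dense in $X^*$, so $u=0$. Thus $v\in\mathbb C^*u$. By symmetry the claim holds if $v=0$ or $v\notin\mathbb Cx_0$. In the remaining case $u,v\in\mathbb C^*x_0$, and the claim is trivial. $\square$

## 6. Zero sets and the operators $x_0\otimes f$

For $T\in\mathcal L(X)$ let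
$$L(T)=\{S\in\mathcal L(X):\varrho_{TS}(x_0)=0\},$$
and define $L$ on $\mathcal L(Y)$ in the same way with $y_0$. By (P1),
$$L(cT)=L(T)\qquad(c\in\mathbb C^*).\tag{8}$$

*Example.* Let $X=\mathbb C^2$, $x_0=e_1$, and let $f$ be the first coordinate. By (7), $L(e_1\otimes f)=\{S:S_{11}=0\}$ and $L(e_2\otimes f)=\{S:S_{11}=0\text{ or }S_{12}=0\}$. So $L(e_1\otimes f)\subsetneq L(e_2\otimes f)$. The next lemma says that strict inclusion among nonzero operators always starts from an operator of the form $x_0\otimes f$.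

**Lemma 2.**

(a) $T=0\iff L(T)=\mathcal L(X)$.

(b) If $T,T'\ne0$ and $L(T)\subsetneq L(T')$, then $T=x_0\otimes f$ for some $f\neq0$. Conversely, if $\dim X\geq2$ and $T=x_0\otimes f$ with $f\ne0$, then there is $T'\neq0$ with $L(T)\subsetneq L(T')$.

(c) For $f\ne0$: $\{T:L(x_0\otimes f)\subseteq L(T)\}=\{x\otimes f:x\in X\}$.

**Proof of (a).** $L(0)=\mathcal L(X)$ by (P2). If $Tx\neq0$, choose $f\in D$ with $f(Tx)\neq0$, which is possible because $D$ is dense. By (6), $x\otimes f\notin L(T)$.

**Proof of (b), first claim.** We show: if $L(T)\subseteq L(T')$, $T'\ne0$ and $\operatorname{ran}T\not\subseteq\mathbb Cx_0$, then $L(T)=L(T')$. This is enough, since an operator $T\neq0$ with range in $\mathbb Cx_0$ is $x_0\otimes f$ with $f\neq0$, bounded because $T$ is.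

Let first $z$ be such that $Tz=0$ or $Tz\notin\mathbb Cx_0$. For $g\in D\cap(Tz)^\perp$, (6) gives $z\otimes g\in L(T)\subseteq L(T')$, so $g(T'z)=0$ by (6) again. By density $(Tz)^\perp\subseteq(T'z)^\perp$, that is, $T'z\in\mathbb CTz$.

Now let $Tz\in\mathbb C^*x_0$, the exceptional direction. Pick $z_1$ with $Tz_1\notin\mathbb Cx_0$. For $\varepsilon\ne0$ we have $T(z+\varepsilon z_1)\notin\mathbb Cx_0$, so by the previous case $T'(z+\varepsilon z_1)$ and $T(z+\varepsilon z_1)$ are linearly dependent. Dependence of two vectors $p,q$ means $g(p)k(q)=g(q)k(p)$ for all functionals $g,k$, and this passes to limits. Letting $\varepsilon\to0$, $T'z$ and $Tz\ne0$ are dependent, so $T'z\in\mathbb CTz$.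

By Lemma 1(a), $T'=cT$, and $c\ne0$ because $T'\neq0$. By (8), $L(T)=L(T')$.

**Proof of (b), converse.** Let $x\notin\mathbb Cx_0$ and $T'=x\otimes f$. By (7), $L(x_0\otimes f)=\{S:f(Sx_0)=0\}\subseteq L(x\otimes f)$. Choose $w$ with $f(w)=1$, and $k\in X^*$ with $k(x_0)=1$, $k(x)=0$. For $S=w\otimes k$ we have $f(Sx_0)=1$ and $f(Sx)=0$. So by (7), $S\in L(T')\setminus L(T)$.

**Proof of (c).** The inclusion "$\supseteq$" is (7). Conversely let $L(x_0\otimes f)\subseteq L(T)$ and $z\in\ker f$. For $g\in D$ we have $f\big((z\otimes g)x_0\big)=g(x_0)f(z)=0$, so $z\otimes g\in L(x_0\otimes f)\subseteq L(T)$, and $g(Tz)=0$ by (6). By density of $D$, $Tz=0$. So $\ker f\subseteq\ker T$, i.e. $T=x\otimes f$ with $x=Tw$, $f(w)=1$. $\square$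

The proof of (b) shows how coarse zero sets are: every $T$ with range not inside $\mathbb Cx_0$ has $L(T)$ maximal among the sets $L(T')$, $T'\ne0$, whatever its rank. So inclusions starting from such a $T$ do not reveal whether $T$ has rank one. Instead we recognize $x_0\otimes f$ by (b), and then $x\otimes f$ from it by (c).

## 7. The maps $\gamma$ and $b$ obtained from zeros

In this section $\varphi:\mathcal L(X)\to\mathcal L(Y)$ is onto and satisfies
$$\varrho_{\varphi(T)\varphi(S)}(y_0)=0\iff\varrho_{TS}(x_0)=0\qquad(T,S\in\mathcal L(X)).\tag{9}$$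

**Step 1: transport of zero sets.** The purpose is to see that $\varphi$ respects everything in Lemma 2. By (9), $\varphi(S)\in L(\varphi(T))\iff S\in L(T)$; since $\varphi$ is onto, $L(\varphi(T))=\varphi(L(T))$. Hence
$$L(T)\subseteq L(T')\iff L(\varphi(T))\subseteq L(\varphi(T')).\tag{10}$$
The direction "$\Rightarrow$" is clear. For "$\Leftarrow$", if $S\in L(T)$, then $\varphi(S)\in L(\varphi(T))\subseteq L(\varphi(T'))$, so $S\in L(T')$. In the same way $L(T)=\mathcal L(X)\iff L(\varphi(T))=\mathcal L(Y)$, so by Lemma 2(a), $\varphi(T)=0\iff T=0$.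

**Step 2: the map $\gamma$.** The purpose is to show that $\varphi$ maps $\{x_0\otimes f:f\neq0\}$ onto $\{y_0\otimes g:g\neq0\}$. If $\dim X=1$, each operator is a scalar $t$, equal to $tx_0\otimes h$ with $h(x_0)=1$, so $\varrho_t(x_0)=|t|$ and $L(T)=\{0\}$ for all $T\neq0$. Together with Lemma 2(b), $\dim X\geq2$ if and only if there are nonzero $T,T'$ with $L(T)\subsetneq L(T')$. By (10) and Step 1 this property passes between $X$ and $Y$, so $\dim X\geq2\iff\dim Y\geq2$. If $\dim X\ge2$, Lemma 2(b) describes $\{x_0\otimes f:f\neq0\}$ as the set of $T\neq0$ for which some $T'\neq0$ has $L(T)\subsetneq L(T')$, and the same in $Y$; by (10) and surjectivity $\varphi$ maps the first set onto the second. If $\dim X=1$, these sets consist of all nonzero operators, and the same is true.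

Write $\varphi(x_0\otimes f)=y_0\otimes\gamma(f)$, $\gamma(0)=0$. Then $\gamma:X^*\to Y^*$ is onto and $\gamma(f)=0\iff f=0$. By the last formula in (7) and (9),
$$f(Sx_0)=0\iff\gamma(f)(\varphi(S)y_0)=0\qquad(f\in X^*,\ S\in\mathcal L(X)).\tag{11}$$
For $S=x_0\otimes f$ we have $f(Sx_0)=f(x_0)^2$ and $\gamma(f)(\varphi(S)y_0)=\gamma(f)(y_0)^2$, so
$$f(x_0)=0\iff\gamma(f)(y_0)=0.\tag{12}$$
By Lemma 2(c), (10) and surjectivity, for $f\ne0$,
$$\varphi(\{x\otimes f:x\in X\})=\{y\otimes\gamma(f):y\in Y\}.\tag{13}$$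

**Step 3: the map $b$.** The purpose is to let $\varphi$ act on vectors. Fix $f_0$ with $f_0(x_0)=1$ and put $b(x)=\varphi(x\otimes f_0)y_0$. By (13), $\varphi(x\otimes f_0)=\beta\otimes\gamma(f_0)$, where $\beta$ runs through all of $Y$ as $x$ runs through $X$. Then $b(x)=\gamma(f_0)(y_0)\beta$ with $\gamma(f_0)(y_0)\neq0$ by (12), so $b:X\to Y$ is onto. Taking $S=x\otimes f_0$ in (11), where $Sx_0=x$,
$$f(x)=0\iff\gamma(f)(b(x))=0.\tag{14}$$
Since $\gamma$ is onto, Hahn–Banach translates (14) into statements on vectors. First, $b(x)=0\iff x=0$. Second,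
$$b(x)\in\operatorname{span}(b(x_1),\dots,b(x_m))\iff x\in\operatorname{span}(x_1,\dots,x_m),\tag{15}$$
because the left side says that every $\gamma(f)$ killing all $b(x_j)$ kills $b(x)$, that is, every $f$ killing all $x_j$ kills $x$.

**Step 4: how $\varphi(T)$ acts on $b(x)$.** The purpose is to prove that for all $T\in\mathcal L(X)$, $x\in X$,
$$\varphi(T)b(x)\in\mathbb C^*b(Tx).\tag{16}$$
Let $f\in D$ and $R=x\otimes f$. By (13), $\varphi(R)=\beta\otimes\gamma(f)$ for some $\beta\in Y$. By (11) with $S=R$, for every $h\in X^*$,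
$$h(x)f(x_0)=0\iff\gamma(h)(\beta)\,\gamma(f)(y_0)=0.$$
Here $f(x_0)\neq0$, and $\gamma(f)(y_0)\ne0$ by (12). So $\gamma(h)(\beta)=0\iff h(x)=0\iff\gamma(h)(b(x))=0$, the last by (14). Since $\gamma$ is onto, Lemma 1(b) gives $\beta\in\mathbb C^*b(x)$.

Now apply (9) to $(T,R)$. By (6) in $X$, $\varrho_{TR}(x_0)=|f(Tx)|$; by (6) in $Y$, $\varrho_{\varphi(T)\varphi(R)}(y_0)=|\gamma(f)(\varphi(T)\beta)|$, which is zero exactly when $\gamma(f)(\varphi(T)b(x))=0$. Hence
$$f(Tx)=0\iff\gamma(f)(\varphi(T)b(x))=0\qquad(f\in D).$$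
Choose $w$ with $b(w)=\varphi(T)b(x)$; it does not depend on $f$. By (14), $f(Tx)=0\iff f(w)=0$ for all $f\in D$. By Lemma 1(c), $w\in\mathbb C^*Tx$, and then $b(w)\in\mathbb C^*b(Tx)$ by (15). This is (16).

**Step 5: what remains.** The purpose is to reduce everything to a statement on $b$ alone. Suppose $A:X\to Y$ is a $\tau$-semilinear bijection with $b(x)\in\mathbb C^*Ax$ for all $x$. Then, after replacing $A$ by $A\circ(\lambda\,\cdot)$ for a suitable $\lambda\in\mathbb C^*$,
$$Ax_0=y_0\quad\text{and}\quad\varphi(T)=A(c(T)T)A^{-1},\ \ c(T)\in\mathbb C^*\qquad(T\in\mathcal L(X)).\tag{17}$$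
Indeed let $w=A^{-1}y_0$. Then $b(w)\in\mathbb C^*y_0$, so (14) and (12) give $f(w)=0\iff\gamma(f)(y_0)=0\iff f(x_0)=0$. By Lemma 1(b), $w=\lambda x_0$ with $\lambda\neq0$. The map $x\mapsto A(\lambda x)=\tau(\lambda)Ax$ is still $\tau$-semilinear and bijective, sends $x_0$ to $y_0$, and $b(x)$ is still a nonzero multiple of its value at $x$. Call it $A$ again. By (16), $\varphi(T)Ax\in\mathbb C^*ATx$, so $A^{-1}\varphi(T)Ax\in\mathbb C^*Tx$ for all $x$. Since $A^{-1}\varphi(T)A$ is linear, Lemma 1(a) gives $A^{-1}\varphi(T)A=c(T)T$ with $c(T)\neq0$.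

## 8. Correcting the phases of $b$

If $\varphi$ preserves the values of $\varrho$, (14) is sharpened to an equality of moduli, (18) below. The following lemma says that such a $b$ is linear or conjugate-linear up to phases. Its proof uses only the two maps and (18), nothing about operators.

**Lemma 3.** If $b:X\to Y$ and $\gamma:X^*\to Y^*$ are onto and satisfy
$$|\gamma(f)(b(x))|=|f(x)|\qquad(f\in X^*,\ x\in X),\tag{18}$$
then there is a bounded linear or conjugate-linear bijection $A:X\to Y$ with $b(x)\in\mathbb TAx$ for all $x$.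

Write $u\sim v$ for $u\in\mathbb Tv$.

**Step 1: scalars.** We want to know $b$ on lines. Since $\gamma$ is onto, (18) gives $b(x)=0\iff x=0$. Also $|\gamma(f)(b(tx))|=|t||f(x)|=|\gamma(f)(tb(x))|$ for all $f$, so $b(tx)\sim tb(x)$ by Lemma 1(b).

**Step 2: sums, up to two phases.** If $x_1,\dots,x_m$ are independent, so are $b(x_1),\dots,b(x_m)$: choose $f_i$ with $f_i(x_j)=\delta_{ij}$; then $\gamma(f_i)(b(x_j))$ is zero for $j\neq i$ and nonzero for $j=i$. If $x,y$ are independent, then
$$b(x+y)=p\,b(x)+q\,b(y),\qquad|p|=|q|=1.$$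
Indeed, if $\gamma(f)$ kills $b(x)$ and $b(y)$, then $f(x)=f(y)=0$, so $\gamma(f)$ kills $b(x+y)$; since the $\gamma(f)$ are all functionals, $b(x+y)$ lies in the span. Taking $f(x)=1$, $f(y)=0$ we get $1=|f(x+y)|=|\gamma(f)(b(x+y))|=|p||\gamma(f)(b(x))|=|p|$. Similarly $|q|=1$.

**Step 3: definition of $A$ on a hyperplane.** Here we use the fixed vector to choose phases. Fix $e\neq0$, put $e'=b(e)$, choose $f_e\in X^*$ with $f_e(e)=1$, and let $H=\ker f_e$. For $0\neq h\in H$ the vectors $e,h$ are independent, so $b(e+h)=pe'+q\,b(h)$ by Step 2. Put $Ah=(q/p)b(h)$ and $A0=0$. Then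
$$Ah\sim b(h),\qquad b(e+h)\sim e'+Ah,\tag{19}$$
and $Ah$ is the unique vector with (19): if $v\sim b(h)$ and $b(e+h)\sim e'+v$, then $e'+v=\theta(e'+Ah)$ with $\theta\in\mathbb T$, and as $e',b(h)$ are independent, the coefficients of $e'$ give $\theta=1$, $v=Ah$.

By Step 1, $A(th)\sim b(th)\sim tb(h)\sim tAh$. So for $h\ne0$,
$$A(th)=\tau_h(t)Ah\quad\text{with }|\tau_h(t)|=|t|,\ \tau_h(1)=1.$$

**Step 4: $\tau_h$ is the identity or conjugation.** We show that $\tau_h$ is an isometry of the plane. Given $s\in\mathbb C$ choose $f$ with $f(e)=-s$, $f(h)=1$. Let $\kappa=\gamma(f)(Ah)$; since $Ah\sim b(h)$, $|\kappa|=|f(h)|=1$. Let $\sigma=-\gamma(f)(e')/\kappa$. For all $t$, by (18) and (19) (and $b(e)=e'$ when $t=0$),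
$$|t-s|=|f(e+th)|=|\gamma(f)(b(e+th))|=|\gamma(f)(e'+\tau_h(t)Ah)|=|\tau_h(t)-\sigma|.$$
Taking $t=s$ gives $\sigma=\tau_h(s)$. So $|\tau_h(t)-\tau_h(s)|=|t-s|$ for all $s,t$, and $\tau_h$ fixes $0$ and $1$. From $|\tau_h(t)|=|t|$ and $|\tau_h(t)-1|=|t-1|$ we get $\operatorname{Re}\tau_h(t)=\operatorname{Re}t$, hence $\tau_h(t)\in\{t,\bar t\}$. In particular $\tau_h(i)=\pm i$. If $\tau_h(i)=i$, then $|\tau_h(t)-i|=|t-i|$ gives $\operatorname{Im}\tau_h(t)=\operatorname{Im}t$, so $\tau_h=\mathrm{id}$. If $\tau_h(i)=-i$, the same argument for $\overline{\tau_h}$ shows that $\tau_h$ is conjugation.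

**Step 5: additivity on independent vectors.** Let $h,k\in H$ be independent. We compute $b(e+h+k)$ in two ways. By Step 2 applied to $(e+h)+k$ and $(e+k)+h$, and (19), there are $p,q,p',q'\in\mathbb T$ with
$$b(e+h+k)=p(e'+Ah)+q\,Ak=p'(e'+Ak)+q'Ah.$$
By Step 2, $e',Ah,Ak$ are independent. Comparing coefficients of $e'$, $Ah$, $Ak$: $p=p'$, $p=q'$, $q=p'$. So all four are equal, and $b(e+h+k)\sim e'+Ah+Ak$. On the other hand, (19) for $h+k$ gives $b(e+(h+k))\sim e'+A(h+k)$, where $A(h+k)\sim b(h+k)\in\operatorname{span}(Ah,Ak)$. So $e'+A(h+k)=\theta(e'+Ah+Ak)$, the coefficients of $e'$ give $\theta=1$, and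
$$A(h+k)=Ah+Ak.$$

**Step 6: one $\tau$ for all of $H$, and extension to $X$.** We check that $\tau_h$ does not depend on $h$. If $h,k$ are independent and $t\ne0$, Step 5 gives
$$\tau_{h+k}(t)(Ah+Ak)=A(th+tk)=\tau_h(t)Ah+\tau_k(t)Ak,$$
so $\tau_h=\tau_{h+k}=\tau_k$. If $k=sh$ with $s\neq0$, then $\tau_h(ts)Ah=A(tsh)=\tau_{sh}(t)\tau_h(s)Ah$, and since $\tau_h$ is multiplicative, $\tau_{sh}=\tau_h$. Call the common map $\tau$ (put $\tau=\mathrm{id}$ if $H=0$). On dependent vectors, $A(h+sh)=\tau(1+s)Ah=Ah+\tau(s)Ah=Ah+A(sh)$. So $A$ is $\tau$-semilinear on $H$. Every vector is uniquely $se+h$ with $s\in\mathbb C$, $h\in H$; put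
$$A(se+h)=\tau(s)e'+Ah.$$
This is $\tau$-semilinear on $X$. For $s\ne0$,
$$b(se+h)\sim s\,b(e+s^{-1}h)\sim s\big(e'+A(s^{-1}h)\big)=\frac{s}{\tau(s)}\big(\tau(s)e'+Ah\big)\sim A(se+h),$$
since $|s|=|\tau(s)|$. For $s=0$, $b(h)\sim Ah$ (both are $0$ if $h=0$). So $b(x)\sim Ax$ for all $x$.

**Step 7: bijectivity and boundedness.** If $Ax=0$, then $b(x)=0$ and $x=0$. Given $y\in Y$, there is $x$ with $y=b(x)=\theta Ax=A(\tau^{-1}(\theta)x)$, $\theta\in\mathbb T$. So $A$ is bijective. Each $g\in Y^*$ is some $\gamma(f)$, and $|g(Ax)|=|\gamma(f)(b(x))|=|f(x)|\leq\|f\|$ for $\|x\|\leq1$. By the uniform boundedness principle $A$ maps the unit ball to a bounded set. $\square$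

## 9. Proof of Theorem 1 and of the same statement for $\mathrm s$

Consider
$$\varrho_{\varphi(T)\varphi(S)}(y_0)=\varrho_{TS}(x_0)\qquad(T,S\in\mathcal L(X)).\tag{20}$$
The choice $\varrho=\mathrm r$ is Theorem 1; $\varrho=\mathrm s$ is the first sentence of Theorem 3.

**Sufficiency, and the meaning of surjectivity.** Let $\varphi(T)=A(c(T)T)A^{-1}$ with $A,c$ as in Theorem 1. Then $\varphi(T)\varphi(S)=AFA^{-1}$ with $F=c(T)c(S)TS$, so (P3) and (P1) give (20). The map $T\mapsto ATA^{-1}$ is a bijection from $\mathcal L(X)$ to $\mathcal L(Y)$, with inverse $W\mapsto A^{-1}WA$, so $\varphi$ is onto iff $T\mapsto c(T)T$ is onto $\mathcal L(X)$. For $T\ne0$ and $s\in\mathbb T$, a solution $T'$ of $c(T')T'=sT$ must be $T'=tT$ with $t\in\mathbb T$ and $t\,c(tT)=s$. If $c(T)T$ runs over everything, then each such equation is solvable, so $t\mapsto t\,c(tT)$ is onto $\mathbb T$. Conversely, if these maps are onto, then every $T\neq0$ is attained (take $s=1$), and $0$ is attained at $0$. So $\varphi$ is onto iff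 $t\mapsto t\,c(tT)$ maps $\mathbb T$ onto $\mathbb T$ for every $T\neq0$.

**Necessity, step 1: finding $A$.** Let $\varphi$ be onto and satisfy (20). Then (9) holds and Section 7 applies. By (20) and the last formula in (7), for $x_0\otimes f$ and $S$, we have $|\gamma(f)(\varphi(S)y_0)|=|f(Sx_0)|$. With $S=x\otimes f_0$ this is (18). As $\gamma$ and $b$ are onto, Lemma 3 gives a bounded linear or conjugate-linear bijection $A$ with $b(x)\in\mathbb TAx$. By Section 7, Step 5, after multiplying by a constant we have (17) with $A$ bounded, linear or conjugate-linear, $Ax_0=y_0$, and $c(T)\in\mathbb C^*$.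

**Necessity, step 2: $|c(T)|=1$.** By (P3) and (P1), $\varrho_{\varphi(T)\varphi(S)}(y_0)=|c(T)c(S)|\,\varrho_{TS}(x_0)$. So (20) gives $|c(T)c(S)|=1$ whenever $\varrho_{TS}(x_0)\neq0$. For $R=x\otimes f$ with $f(x_0)\neq0$, $f(x)\neq0$ we have $\varrho_{R^2}(x_0)=|f(Rx)|=|f(x)|^2\neq0$ by (6), so $|c(R)|=1$. For $T\neq0$ choose $x$ with $Tx\neq0$ and $f$ with $f(x_0),f(x),f(Tx)$ all nonzero. Then $\varrho_{TR}(x_0)=|f(Tx)|\neq0$ by (6), so $|c(T)c(R)|=1$ and $|c(T)|=1$. Redefine $c(0)=1$. The condition on $t\mapsto t\,c(tT)$ was derived above from surjectivity.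

**Uniqueness for $\dim X\geq2$.** Suppose $A(c(T)T)A^{-1}=A'(c'(T)T)A'^{-1}$ for all $T$, both sides as in the theorem. Put $E=A'^{-1}A$, a linear or conjugate-linear bijection of $X$ with $Ex_0=x_0$. Then $E(c(T)T)=(c'(T)T)E$. With $T=x\otimes f$, $x\ne0$, $f\neq0$, the left side has range $\mathbb CEx$ and the right side $\mathbb Cx$. So $Ex=\lambda(x)x$ for every $x\ne0$. For independent $x,y$, additivity of $E$ gives $\lambda(x)=\lambda(x+y)=\lambda(y)$; for dependent nonzero $x,y$ compare both with a third vector independent of them. So $\lambda$ is constant, and $Ex_0=x_0$ gives $E=I$. Hence $A=A'$, and then $c(T)T=c'(T)T$, so $c(T)=c'(T)$ for $T\neq0$. $\blacksquare$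

Thus for $\dim X\ge2$ a map $\varphi$ given by a conjugate-linear $A$ cannot be rewritten with a linear one, and a nonconstant $c$ cannot be made constant on $\mathcal L(X)\setminus\{0\}$; the examples of Section 2 show that both situations occur. Neither the conjugate-linear alternative nor the operator-dependent phase can be omitted.

## 10. Projective maps and the proof of Theorem 2

Here $\varrho=\mathrm r$, so (9) is (2).

**Sufficiency.** Let $\varphi(T)=A(c(T)T)A^{-1}$ as in Theorem 2. The map $T\mapsto ATA^{-1}$ is a bijection from $\mathcal L(X)$ to $\mathcal L(Y)$: in finite dimension all linear maps are bounded, and in infinite dimension $A$ and $A^{-1}$ are bounded. So $\varphi$ is onto, since $T\mapsto c(T)T$ is. Further $\varphi(T)\varphi(S)=AFA^{-1}$ with $F=c(T)c(S)TS$. If $\dim X=\infty$, (2) follows from (P3) and (P1).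

Let $\dim X=N<\infty$; then $\dim Y=N$. Now $A$ may be discontinuous, so we replace the radius by an algebraic condition: $\mathrm r_F(x_0)=0\iff F^Nx_0=0$. If $F^Nx_0=0$, clearly $\mathrm r_F(x_0)=0$. Conversely let $\mathrm r_F(x_0)=0$. For every polynomial $p$, $\|F^np(F)x_0\|\leq\|p(F)\|\,\|F^nx_0\|$, so $\mathrm r_F(p(F)x_0)=0$. An eigenvector of $F$ in the cyclic subspace $\{p(F)x_0\}$ with eigenvalue $\lambda$ has local spectral radius $|\lambda|$, so $\lambda=0$. Thus $F$ restricted to this subspace, of dimension at most $N$, is nilpotent, and $F^Nx_0=0$. The same equivalence holds in $(Y,y_0)$. Since $(AFA^{-1})^Ny_0=AF^Nx_0$ and $F^Nx_0$ is a nonzero multiple of $(TS)^Nx_0$, (2) follows.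

**Necessity: what has to be shown.** By Section 7, Step 5, it suffices to find a $\tau$-semilinear bijection $A:X\to Y$ with $b(x)\in\mathbb C^*Ax$ for all $x$, with $A$ bounded and $\tau$ the identity or conjugation if $\dim X=\infty$. The relation (18) is not available now, only (14) and (15), so we pass to projective spaces. Let $P(X)$ be the set of lines $[x]=\mathbb Cx$, $x\neq0$; three points are collinear if they are spanned by vectors of one two-dimensional subspace, i.e. by dependent vectors. By (15) with $m=1$ and surjectivity, $[x]\mapsto[b(x)]$ is a well-defined bijection $[b]:P(X)\to P(Y)$, and by (15) with $m=2$ three points are collinear iff their images are. If $x_1,\dots,x_n$ is a basis of $X$, then by (15) $b(x_1),\dots,b(x_n)$ are independent and span $Y$; so $\dim Y=\dim X$ if $\dim X<\infty$.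

**Case $\dim X=1$.** Let $A$ be the linear map with $Ax_0=y_0$; since $b(x)=0\iff x=0$, we have $b(x)\in\mathbb C^*Ax$.

**Case $\dim X\geq3$.** Here we use a textbook theorem. The Fundamental Theorem of Projective Geometry says: if $V,W$ are complex vector spaces, $\dim V\geq3$, and $B:P(V)\to P(W)$ is a bijection such that three points are collinear iff their images are, then there are a field automorphism $\tau$ of $\mathbb C$ and a $\tau$-semilinear bijection $A:V\to W$ with $B([x])=[Ax]$ for all $x\ne0$ (E. Artin, *Geometric Algebra*, Ch. II; C.-A. Faure and A. Frölicher, *Modern Projective Geometry*, for arbitrary dimension). Applied to $[b]$ it gives $A$ with $b(x)\in\mathbb C^*Ax$.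

**Case $\dim X=2$.** A projective line has no collinearity to preserve: any three points are collinear, so the theorem says nothing. The missing information is in (16). If $T$ is invertible, then (16) gives $\varphi(T)b(x)\ne0$ for $x\neq0$, so $\varphi(T)$ is injective ($b$ is onto), hence invertible since $\dim Y=2$; and $[b][T][b]^{-1}=[\varphi(T)]$ on $P(Y)$.

Take a basis $e_1,e_2$ of $X$. By (15), $b(e_1+e_2)$ lies in the span of $b(e_1),b(e_2)$ but is not a multiple of either. So there are $e_i'\in\mathbb C^*b(e_i)$ with $b(e_1+e_2)=e_1'+e_2'$. Identify $[ze_1+e_2]$ and $[ze_1'+e_2']$ with $z\in\mathbb C$, and $[e_1],[e_1']$ with $\infty$. Then $B=[b]$ is a bijection of $\mathbb C\cup\{\infty\}$ fixing $0,1,\infty$. The maps $[T]$ with $T$ invertible are exactly the Möbius maps, so $BmB^{-1}$ is a Möbius map for each Möbius map $m$. Let $\tau=B|_{\mathbb C}$, a bijection of $\mathbb C$.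

For $m(z)=az$ with $a\neq0$, $BmB^{-1}$ fixes $0$ and $\infty$, so it is $z\mapsto a'z$ with $a'=BmB^{-1}(1)=B(a)=\tau(a)$. Evaluating at $\tau(z)$: $\tau(az)=\tau(a)\tau(z)$; this is also true for $a=0$. For $m(z)=z+a$ with $a\neq0$, $\infty$ is the only fixed point of $m$, hence of $BmB^{-1}$. A Möbius map $z\mapsto\alpha z+\beta$ without finite fixed point has $\alpha=1$; so $BmB^{-1}$ is $z\mapsto z+a'$ with $a'=BmB^{-1}(0)=\tau(a)$, and $\tau(z+a)=\tau(z)+\tau(a)$. So $\tau$ is a field automorphism. Put $A(\alpha e_1+\beta e_2)=\tau(\alpha)e_1'+\tau(\beta)e_2'$, a $\tau$-semilinear bijection. If $\beta\neq0$, the point $[\alpha e_1+\beta e_2]$ is $z=\alpha/\beta$ and $B(z)=\tau(\alpha)/\tau(\beta)$ is the point $[A(\alpha e_1+\beta e_2)]$; if $\beta=0$, both are $\infty$. So $b(x)\in\mathbb C^*Ax$.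

**Case $\dim X=\infty$: continuity of $\tau$ and $A$.** The case $\dim X\ge3$ gave $A$ and $\tau$; we now exclude discontinuous $\tau$ by using the completeness of $X$. For $f\neq0$, $\tau^{-1}\circ\gamma(f)\circ A$ is a linear functional on $X$. By (14) and $b(x)\in\mathbb C^*Ax$ it has the same kernel as $f$, so it is a nonzero multiple of $f$. Applying $\tau$, there is $k(f)\in\mathbb C^*$ with
$$\gamma(f)(Ax)=k(f)\,\tau(f(x))\qquad(x\in X).\tag{21}$$

Suppose $\tau$ is discontinuous. Then $\tau$ is unbounded on every disc around $0$: if $|\tau|\leq M$ on $|z|\leq\delta$, additivity gives $|\tau(z/n)|=|\tau(z)|/n\leq M/n$ there, so $\tau$ is continuous at $0$ and, being additive, everywhere.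

Choose $x_n\in X$, $f_n\in X^*$ with $f_i(x_j)=\delta_{ij}$ for $i,j\geq1$. They exist since $\dim X=\infty$: given $x_1,\dots,x_n$ and $f_1,\dots,f_n$, pick $x_{n+1}\neq0$ in $\bigcap_{i\leq n}\ker f_i$, then $f$ with $f(x_{n+1})=1$, and put $f_{n+1}=f-\sum_{i\leq n}f(x_i)f_i$; this kills $x_1,\dots,x_n$ and equals $1$ at $x_{n+1}$.

Choose $a_n$ with $|a_n|\,\|x_n\|\leq2^{-n}$ and $|\tau(a_n)|\geq n\|\gamma(f_n)\|/|k(f_n)|$. The series $x=\sum a_nx_n$ converges, and $f_n(x)=a_n$. By (21),
$$n\|\gamma(f_n)\|\leq|k(f_n)\tau(a_n)|=|\gamma(f_n)(Ax)|\leq\|\gamma(f_n)\|\,\|Ax\|.$$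
Since $\gamma(f_n)\neq0$, $n\leq\|Ax\|$ for all $n$, a contradiction. So $\tau$ is continuous, hence the identity or conjugation. Then (21) gives $|\gamma(f)(Ax)|=|k(f)||f(x)|\leq|k(f)|\,\|f\|$ for $f\neq0$ and $\|x\|\leq1$. Since $\gamma$ is onto, every functional in $Y^*$ is bounded on the image of the unit ball, so $A$ is bounded by the uniform boundedness principle.

**Conclusion.** Section 7, Step 5, gives (17); the rescaling there keeps $A$ bounded. As $T\mapsto ATA^{-1}$ is a bijection from $\mathcal L(X)$ to $\mathcal L(Y)$, surjectivity of $\varphi$ is equivalent to that of $T\mapsto c(T)T$. $\blacksquare$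

## 11. Local spectra again: Theorem 3 and the theorem of Bourhim and Mashreghi

The first sentence of Theorem 3 is Section 9 with $\varrho=\mathrm s$: Sections 5–9 use only (P1), (P2), (P3), through (6)–(8), and these were proved for $\mathrm s$ in Section 3. For the second sentence, let $\varphi$ be onto with $\sigma_{\varphi(T)\varphi(S)}(y_0)=\sigma_{TS}(x_0)$ for all $T,S$. We must find a bounded linear bijection $A$ with $Ax_0=y_0$ and a single sign.

**Step 1: an equation for $c$.** Taking maximal moduli, (20) holds with $\varrho=\mathrm s$. So $\varphi(T)=A(c(T)T)A^{-1}$ with $|c|=1$ and $A$ a bounded $\tau$-semilinear bijection, $Ax_0=y_0$, $\tau$ the identity or conjugation. By (4) and (3), $\sigma_{\varphi(T)\varphi(S)}(y_0)=\tau\big(c(T)c(S)\,\sigma_{TS}(x_0)\big)$. Take $S=x\otimes f$ with $f(x_0)\neq0\neq f(Tx)$. By (5), $f(Tx)$ is the only nonzero element of $\sigma_{TS}(x_0)$. Comparing nonzero elements,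
$$\tau\big(c(T)\,c(x\otimes f)\,f(Tx)\big)=f(Tx).\tag{22}$$

**Step 2: $\tau=\mathrm{id}$ gives a single sign.** Now (22) says $c(T)c(x\otimes f)=1$ whenever $f(x_0)\neq0\neq f(Tx)$. For $R=x\otimes f$ with $f(x_0),f(x)\neq0$, taking $T=R$ (where $f(Rx)=f(x)^2$) and $T=I$ gives $c(R)^2=1$ and $c(I)c(R)=1$. So $c(R)=c(I)=:\varepsilon=\pm1$. For $T\neq0$ choose such an $R$ with also $f(Tx)\neq0$; then $c(T)\varepsilon=1$, so $c(T)=\varepsilon$. Hence $\varphi(T)=\varepsilon ATA^{-1}$ for all $T$.

**Step 3: conjugation is impossible if $\dim X\geq2$.** Here the nonreal values of $f(Tx)$ give a contradiction. Take $x=x_0$, $u\notin\mathbb Cx_0$, and $f,h\in X^*$ with $f(x)=1$, $f(u)=i$, $h(x)=h(u)=1$. Let $R=x\otimes f$, $T=u\otimes h$. Apply (22) to pairs (first operator, rank-one operator):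

* $(R,R)$: $f(Rx)=f(x)^2=1$, so $c(R)^2=1$.
* $(I,R)$: $f(x)=1$, so $c(I)c(R)=1$.
* $(I,T)$: $h(x_0)=1$ and $h(u)=1$, so $c(I)c(T)=1$.

Therefore $c(T)=c(R)$ and $c(T)c(R)=1$. For the pair $(T,R)$ we have $f(Tx)=h(x)f(u)=i$, and (22) reads $\bar i=i$, which is false.

**Step 4: conjugation in dimension one is harmless.** If $\dim X=1$, operators are multiplications by scalars $t$, and for conjugate-linear $A$ the operator $\varphi(t)$ is multiplication by $\overline{c(t)t}$. Replace $A$ by the linear map with $Ax_0=y_0$ and $c(t)$ by $\overline{c(t)t}/t\in\mathbb T$ for $t\neq0$. This represents the same $\varphi$ and reduces to $\tau=\mathrm{id}$, that is, to Step 2. $\blacksquare$
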